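\title{The time constant of oriented first passage percolation in high dimensions}

\begin{abstract}
Give the directed edges $x\to x+e_i$ of $\mathbb{Z}^d$ independent exponential passage times of mean $1$, and let $\mu(d)$ be the time constant for passage from the origin to the hyperplanes $x_1+\dots+x_d=n$. We prove the conjecture that $d\mu(d)\to e^{-1}$ as $d\to\infty$, bound the error from above by a term of order $(\log d)^{-2}$, and find the corresponding limit for passage times whose distribution function is regularly varying at $0$. The upper bounds come from the second moment method applied to paths that keep a steady pace.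
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Consider $\mathbb{Z}^d$ as a graph with a directed edge from each vertex $x$ to each of $x+e_1,\dots,x+e_d$, where $e_1,\dots,e_d$ are the unit vectors. A \emph{path} $r$ is a sequence $v_0,b_1,v_1,\dots,b_n,v_n$ in which $b_k$ is the directed edge from $v_{k-1}$ to $v_k$. Let $H_n=\{x\in\mathbb{Z}^d: x_1+\dots+x_d=n\}$, and let $\mathcal{P}_n$ be the set of paths from $0$ to a vertex of $H_n$. Every edge raises the coordinate sum by one. Hence a path in $\mathcal{P}_n$ has exactly $n$ edges, its $k$-th edge joins $H_{k-1}$ to $H_k$ (we say that it has \emph{level} $k$), and $|\mathcal{P}_n|=d^n$.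

Each edge $b$ receives an independent \emph{passage time} $X(b)$, exponentially distributed with mean $1$. The passage time of a path is $t(r)=\sum_kX(b_k)$, and
\[
T_n=\min\{t(r): r\in\mathcal{P}_n\},\qquad \mu(d)=\lim_{n\to\infty}\frac{T_n}{n}.
\]
The limit exists almost surely and is a constant, the \emph{time constant}: it is the time per level needed by the fastest route away from the origin.

Two short arguments give the order of $\mu(d)$. The greedy path, which always takes the fastest of the $d$ edges out of its current vertex, pays at each step the minimum of $d$ fresh exponential variables. This minimum has mean $1/d$, so $d\mu(d)\le1$ by the law of large numbers. In the other direction, let $X_1,X_2,\dots$ be independent copies of a passage time. The joint density of $(X_1,\dots,X_n)$ is at most $1$, and the simplex $\{x_i\ge0,\ \sum x_i\le y\}$ has volume $y^n/n!$. Therefore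
\begin{equation}\label{eq:count}
E\,\#\{r\in\mathcal{P}_n: d\,t(r)\le cn\}=d^nP\Big(X_1+\dots+X_n\le \frac{cn}{d}\Big)\le\frac{(cn)^n}{n!}\le(ce)^n .
\end{equation}
For $c<e^{-1}$ the right side is summable, and the Borel--Cantelli lemma gives $d\mu(d)\ge c$. So $e^{-1}\le d\mu(d)\le1$ in every dimension, and $1/d$ is the natural unit of time.

It is known that $d\mu(d)$ converges, as $d\to\infty$, to a constant $\gamma\in[e^{-1},2^{-1}]$, and the conjecture that $\gamma=e^{-1}$ is posed in \cite{OP}. The guess is natural. For fixed $n$ and $d\to\infty$ the joint density tends to $1$ uniformly on the shrinking simplex, so the first inequality in \eqref{eq:count} becomes an equality in the limit, and $(cn)^n/n!$ grows exponentially in $n$ for every $c>e^{-1}$. In high dimension two paths that separate seldom meet again, so one expects the paths to be nearly independent enough for some of them to be as fast as the count allows. We prove the conjecture; the proof does not use the existence of $\gamma$.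

\begin{theorem}\label{thm:main}
$\displaystyle\lim_{d\to\infty}d\mu(d)=e^{-1}$.
\end{theorem}

\begin{theorem}\label{thm:rate}
For every $d\ge2$,
\[
d\mu(d)\ge e^{x_d-1}\ge \frac1e+\frac1{e^2d},
\]
where $x_d\in(0,1)$ solves $d\,x\,e^{1-x}=1$. As $d\to\infty$,
\[
d\mu(d)\le\frac1e+\frac{\pi^2}{8e(\log d)^2}+O\!\left(\frac{\log\log d}{(\log d)^3}\right).
\]
\end{theorem}

We do not know whether the order $(\log d)^{-2}$ is optimal.

A fast path in high dimension uses only edges that are among the fastest at their vertex, so the limit should depend only on the law of the passage times near $0$. A distribution function $F$ on $[0,\infty)$ is \emph{regularly varying at $0$ with index $a$} if $F(tx)/F(t)\to x^a$ as $t\downarrow0$ for every $x>0$; in particular $F(t)>0$ for all $t>0$. The unit of time is now the quantile $u_d=\inf\{u:F(u)\ge1/d\}$, the time below which about one of $d$ edges falls.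

\begin{theorem}\label{thm:general}
Let the passage times $X(b)\ge0$ be i.i.d.\ with distribution function $F$, where $F(0)=0$ and $F$ is regularly varying at $0$ with index $a\in(0,\infty)$. Assume that $E\min(X_1,\dots,X_{d_0})<\infty$ for some $d_0$. Then for $d\ge d_0$ the limit $\mu_F(d)=\lim_nT_n/n$ exists in $L^1$ and is constant, and
\[
\frac{\mu_F(d)}{u_d}\longrightarrow x^*:=\frac{a}{e\,\Gamma(1+a)^{1/a}}\qquad(d\to\infty).
\]
\end{theorem}

For example, if $F(t)=t^a$ on $[0,1]$, then $u_d=d^{-1/a}$, and for the uniform law $d\mu_F(d)\to e^{-1}$. The moment assumption serves only to make $\mu_F(d)$ exist, and it is necessary for convergence in $L^1$, since $T_n\ge T_1$ and $T_1$ is a minimum of $d$ passage times.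

The lower bounds are first moment estimates (Section~\ref{sec:lower}). For the upper bounds, the second moment of the number of all fast paths is too large (Section~\ref{sec:naive}), and we count only paths that keep a steady pace. Section~\ref{sec:walks} reduces such a count to an estimate in which two paths pay a bounded factor for each stretch that they share. Section~\ref{sec:blocks} imposes the pace block by block and proves Theorems~\ref{thm:general} and~\ref{thm:main}. Section~\ref{sec:tube} confines the rescaled passage time to a tube around a line and proves the upper bound in Theorem~\ref{thm:rate}.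

\section{The time constant and the lower bounds}\label{sec:lower}

\begin{lemma}\label{lem:exist}
Let the $X(b)\ge0$ be i.i.d.\ with $E\min(X_1,\dots,X_d)<\infty$, and put $\mu=\inf_{n\ge1}ET_n/n$. Then $\mu<\infty$ and $T_n/n\to\mu$ in $L^1$.
\end{lemma}

\begin{proof}
Take an optimal path in $\mathcal{P}_m$ (the first one in a fixed ordering of $\mathcal{P}_m$) and continue it optimally from its endpoint $v$ to $H_{m+m'}$. The vertex $v$ is determined by the edges of level at most $m$, and the continuation uses only edges of higher level. So, given the edges of level at most $m$, the time of the continuation has the law of $T_{m'}$. Fix $m\ge1$, write $n=km+j$ with $0\le j<m$, and iterate: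
\[
T_n\le\xi_1+\dots+\xi_k+\eta_1+\dots+\eta_j,
\]
where the $\xi_i$ are independent with the law of $T_m$ and the $\eta_i$ have the law of $T_1$. The case $m=1$ shows $ET_n\le nET_1<\infty$ for all $n$. Since $km\le n$, we have $kET_m/n\le ET_m/m$, and so for $n\ge m$
\[
E\Big(\frac{T_n}n-\mu\Big)^+\le\frac kn\,E\Big|\frac{\xi_1+\dots+\xi_k}{k}-ET_m\Big|+\Big(\frac{ET_m}m-\mu\Big)+\frac{mET_1}n .
\]
The first term tends to $0$ by the law of large numbers in $L^1$. Letting $n\to\infty$ and then taking the infimum over $m$, we get $E(T_n/n-\mu)^+\to0$. Finally $E(T_n/n-\mu)\ge0$ by the definition of $\mu$, which says that $E(T_n/n-\mu)^-\le E(T_n/n-\mu)^+$.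
\end{proof}

As $\min(X_1,\dots,X_d)$ decreases in $d$, this proves the first assertion of Theorem~\ref{thm:general}. For exponential passage times the limit in $L^1$ coincides with the almost sure limit $\mu(d)$. We use the lemma through convergence in probability: if $\mu<x$ then $P(T_n\le xn)\to1$, and if $\mu>x$ then $P(T_n\le xn+K)\to0$ for each fixed $K$. Thus
\begin{align}
&P(T_n\le xn)\to0\ \Longrightarrow\ \mu\ge x,\label{eq:low}\\
&\limsup_{n\to\infty}P(T_n\le xn+K)>0\text{ for some }K\ \Longrightarrow\ \mu\le x.\label{eq:up}
\end{align}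
By \eqref{eq:up} it suffices to find a fast path with probability bounded away from $0$; this is exactly what a second moment bound delivers.

Let $\varphi(\tau)=Ee^{-\tau X_1}$. A union bound over the $d^n$ paths and Markov's inequality for $e^{-\tau t(r)}$ give, for $x>0$ and $\tau\ge0$,
\begin{equation}\label{eq:chernoff}
P(T_n\le xn)\le\big(d\,e^{\tau x}\varphi(\tau)\big)^n .
\end{equation}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:rate}]
Here $\varphi(\tau)=1/(1+\tau)$. For $0<x<1$ the choice $\tau=1/x-1$ turns \eqref{eq:chernoff} into $P(T_n\le xn)\le(d\,x\,e^{1-x})^n$. The function $xe^{1-x}$ increases from $0$ to $1$ on $[0,1]$, so $x_d$ is well defined for $d\ge2$, and the bound tends to $0$ for $x<x_d$. By \eqref{eq:low}, $\mu(d)\ge x_d$, that is, $d\mu(d)\ge dx_d=e^{x_d-1}$. In particular $x_d\ge1/(ed)$, and hence $e^{x_d-1}\ge e^{-1}(1+x_d)\ge e^{-1}+e^{-2}d^{-1}$.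
\end{proof}

Now let $F$ be as in Theorem~\ref{thm:general}. We first show that
\begin{equation}\label{eq:scale}
u_d\to0\qquad\text{and}\qquad dF(xu_d)\to x^a\quad\text{for every }x\ge0 .
\end{equation}
Since $F$ is right-continuous with $F(0)=0$, we have $u_d>0$ and $F(u_d)\ge1/d$; since $F>0$ on $(0,\infty)$, we have $u_d\to0$. For $\epsilon\in(0,1)$ the definition of $u_d$ gives $F((1-\epsilon)u_d)<1/d$, so
\[
1\le dF(u_d)\le\frac{F(u_d)}{F((1-\epsilon)u_d)}\longrightarrow(1-\epsilon)^{-a}.
\]
Hence $dF(u_d)\to1$, and $dF(xu_d)=dF(u_d)\cdot F(xu_d)/F(u_d)\to x^a$ for $x>0$; for $x=0$ both sides vanish.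

To use \eqref{eq:chernoff} we need $\varphi$ at large arguments. Karamata's Abelian theorem \cite[Sec.~XIII.5, with the roles of $0$ and $\infty$ interchanged]{Feller} states that, for $F$ regularly varying at $0$ with index $a$,
\[
\varphi(\tau)\sim\Gamma(1+a)F(1/\tau)\qquad(\tau\to\infty);
\]
the constant is the one in $\int_0^\infty e^{-\tau t}at^{a-1}\,dt=\Gamma(1+a)\tau^{-a}$.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:general}]
Let $0<x<x^*$, and apply \eqref{eq:chernoff} with $xu_d$ in place of $x$ and $\tau=a/(xu_d)$. By Karamata's theorem and \eqref{eq:scale},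
\[
d\,e^{a}\varphi\Big(\frac a{xu_d}\Big)\sim e^a\,\Gamma(1+a)\,dF\Big(\frac{xu_d}a\Big)\longrightarrow e^a\Gamma(1+a)\Big(\frac xa\Big)^a=\Big(\frac x{x^*}\Big)^a<1 .
\]
So for large $d$ we have $P(T_n\le xu_dn)\to0$ as $n\to\infty$, and $\mu_F(d)\ge xu_d$ by \eqref{eq:low}. Thus $\liminf_d\mu_F(d)/u_d\ge x^*$.
\end{proof}

\section{Why counting all fast paths fails}\label{sec:naive}

For a random variable $Z\ge0$ with $0<EZ^2<\infty$, the Cauchy--Schwarz inequality applied to $EZ=E[Z\,1\{Z>0\}]$ gives
\begin{equation}\label{eq:cs}
P(Z>0)\ge\frac{(EZ)^2}{EZ^2}.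
\end{equation}
The first thing to try, for exponential passage times, is the count $Z$ of all $r\in\mathcal{P}_n$ with $d\,t(r)\le cn$. We show that for $c<\frac12$ this gives nothing, and the computation shows what to change.

Fix $n$, put $y=cn/d$, and let $d\to\infty$, so that probabilities are asymptotic to volumes and $EZ\sim d^ny^n/n!$. Let $1\le k\le n$ and $m=n-k$, and consider two paths whose common edges are exactly the first $k$. If $s$ denotes the time spent on the common part, then
\[
P(\text{both are counted})\sim\int_0^y\frac{s^{k-1}}{(k-1)!}\Big(\frac{(y-s)^m}{m!}\Big)^2ds=\frac{(2m)!\;y^{2n-k}}{(2n-k)!\,(m!)^2}.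
\]
Such pairs form a fraction between $d^{-k}(1-n/d)$ and $d^{-k}$ of all pairs, because two paths that go in different directions at each of the steps $k+1,\dots,n$ have no further common edge. Hence
\begin{equation}\label{eq:Ak}
\liminf_{d\to\infty}\frac{EZ^2}{(EZ)^2}\ge A_k:=\frac1{(cn)^k}\,\frac{(2m)!\,(n!)^2}{(2n-k)!\,(m!)^2}.
\end{equation}
The same formula gives $A_0=1$, and
\[
\frac{A_k}{A_{k-1}}=\frac1{cn}\cdot\frac{(m+1)(2n-k+1)}{2(2m+1)}>\frac{2n-k}{4cn}.
\]
If $c<\frac12$, pick $\epsilon\in(0,1)$ with $2-\epsilon>4c$. Then $A_{\lfloor\epsilon n\rfloor}\ge((2-\epsilon)/4c)^{\lfloor\epsilon n\rfloor}$ grows exponentially in $n$.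

The integrand shows the cause. Under the density proportional to $s^{k-1}(y-s)^{2m}$ the mean of $s$ is $ky/(2n-k+1)$, which for small $k/n$ is about $c/2d$ per edge, half of the allowed average. The second moment is dominated by rare configurations with a long, unusually fast initial segment; the time saved there is spent later by all the paths that branch off from it. The remedy is to count only paths that cannot save time in one place and spend it far away. Two such paths still profit from a shared segment, but only by a bounded factor.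

\section{Two directed walks and a second moment criterion}\label{sec:walks}

A pair of paths chosen uniformly from $\mathcal{P}_n\times\mathcal{P}_n$ is given by the first $n$ steps of two independent walks $V,V'$ on $\mathbb{Z}^d$, started at $0$, with steps uniform on $\{e_1,\dots,e_d\}$. Call step $k$ \emph{shared} if $V_{k-1}=V'_{k-1}$ and $V_k=V'_k$. Since the $k$-th edge of each path has level $k$, the two paths can have an edge in common only at the same step, and this happens exactly when the step is shared. A \emph{run} of the pair is a maximal interval of consecutive shared steps in $\{1,\dots,n\}$. A new run can begin only after the walks have separated and met again, so we need the probability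
\[
q_d=P\big(V_k=V'_k\text{ for some }k\ge2\ \big|\ V_1\ne V_1'\big).
\]

\begin{lemma}\label{lem:q}
There is an absolute constant $C_0$ such that $d^{-2}\le q_d\le C_0d^{-2}$ for all $d\ge4$.
\end{lemma}

\begin{proof}
If the first steps are $e_i\ne e_j$, then $V_2=V'_2$ if and only if the second steps are $e_j$ and $e_i$. This has probability $d^{-2}$, which gives the lower bound and the term $k=2$ of a union bound over $k$. For $k\ge3$ let $\sigma_k=\max_xP(V_k=x)$. Then $P(V_k=V_k')=\sum_xP(V_k=x)^2\le\sigma_k$, and so $P(V_k=V_k'\mid V_1\ne V_1')\le\sigma_k/(1-1/d)\le\frac43\sigma_k$. It remains to show that $\sum_{k\ge3}\sigma_k=O(d^{-2})$. Note that $P(V_k=x)=d^{-k}\,k!/(x_1!\cdots x_d!)$ for $x\in H_k$ with nonnegative coordinates.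

\emph{The range $3\le k<d$.} We have $\sigma_k\le k!\,d^{-k}$, and this bound is non-increasing in $k$ for $k\le d$, since consecutive terms have ratio $(k+1)/d$. Hence $\sum_{3\le k<d}\sigma_k\le6d^{-3}+d\cdot24d^{-4}=30d^{-3}$.

\emph{The range $k\ge d$.} The sequence $\sigma_k$ is non-increasing, because $P(V_{k+1}=x)=\frac1d\sum_iP(V_k=x-e_i)$. So it suffices to bound $\sigma_{jd}$ for $j\ge1$. If $x_i\ge x_l+2$, replacing $x$ by $x-e_i+e_l$ multiplies the multinomial coefficient by $x_i/(x_l+1)>1$. At the maximum the coordinates therefore differ by at most $1$, and on $H_{jd}$ this forces $x=(j,\dots,j)$. Stirling's bounds $\sqrt{2\pi n}\,(n/e)^n\le n!\le e\sqrt n\,(n/e)^n$ give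
\[
\sigma_{jd}=\frac{(jd)!}{(j!)^d\,d^{jd}}\le e\sqrt{jd}\,(2\pi j)^{-d/2}.
\]
For $d\ge4$ we have $j^{(1-d)/2}\le j^{-3/2}$, and $\sum_jj^{-3/2}\le1+\int_1^\infty x^{-3/2}dx=3$. (For $d=3$ the series $\sum_j j^{(1-d)/2}$ diverges; this is where $d\ge4$ is used.) Thus $\sum_{k\ge d}\sigma_k\le d\sum_{j\ge1}\sigma_{jd}\le3e\,d^{3/2}(2\pi)^{-d/2}$, and $d^2$ times this quantity is bounded in $d$.
\end{proof}

Suppose that a pair of paths pays a factor $d/\rho$ for each shared step, with $\rho>1$, and an extra factor $M$ for each run. Walks that are together share the next step with probability $1/d$, so the first price leaves a geometric series in $1/\rho$. The second price is affordable as long as new runs are rare compared with $1/M$.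

\begin{lemma}\label{lem:runs}
Let $M\ge1$, $\rho>1$, $A=M\rho/(\rho-1)$, and
\[
\Lambda_n=E\prod_{I}M(d/\rho)^{|I|},
\]
where $I$ ranges over the runs of $(V,V')$ in $\{1,\dots,n\}$. If $q_dA\le\frac12$, then $\Lambda_n\le2A$ for all $n\ge0$.
\end{lemma}

\begin{proof}
We use induction on $n$; $\Lambda_0=1\le2A$. Let $n\ge1$, and let $k\in\{0,\dots,n\}$ be the number of initial shared steps. The value $k$ has probability at most $d^{-k}$, and the initial run contributes a factor at most $M(d/\rho)^k$ (the factor is $1\le M$ if $k=0$). If $k=n$ there is nothing else. If $k<n$, the walks separate at step $k+1$. Either they do not meet again by time $n$, and there are no further runs, or they first meet again at a time $j$ with $k+2\le j\le n$. The steps $k+1,\dots,j$ are then unshared, and from time $j$ the walks start afresh from a common vertex, so the product over the remaining runs has conditional mean $\Lambda_{n-j}\le2A$. Given $k$, the probability of meeting again is at most $q_d$. Therefore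
\[
\Lambda_n\le\sum_{k=0}^nM\rho^{-k}\,(1+2Aq_d)\le A(1+2Aq_d)\le2A.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $M\ge1$ and $\rho>1$ satisfy $q_dM\rho/(\rho-1)\le\frac12$. Let $Y_r\ge0$, $r\in\mathcal{P}_n$, be random variables with a common mean $EY_r=y>0$, such that for all $r,r'\in\mathcal{P}_n$
\begin{equation}\label{eq:pair}
E[Y_rY_{r'}]\le y^2\prod_{I\text{ run of }(r,r')}M(d/\rho)^{|I|}.
\end{equation}
Then $P(Y_r>0\text{ for some }r)\ge\dfrac{\rho-1}{2M\rho}$.
\end{proposition}

\begin{proof}
Let $Z=\sum_rY_r$. Then $EZ=d^ny$, and summing \eqref{eq:pair} over the $d^{2n}$ pairs gives $EZ^2\le d^{2n}y^2\Lambda_n$. Apply Lemma~\ref{lem:runs} and \eqref{eq:cs}.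
\end{proof}

The lower bound does not depend on $n$. If $M$ and $\rho$ do not depend on $d$ either, the hypothesis holds for all large $d$ simply because $q_d\to0$. The exponent $2$ in Lemma~\ref{lem:q} matters only for Theorem~\ref{thm:rate}.

\section{Fast blocks}\label{sec:blocks}

Fix integers $L,n\ge1$ and a time $y>0$. Divide the steps $1,\dots,nL$ into $n$ \emph{blocks} of $L$ consecutive steps. A path $r\in\mathcal{P}_{nL}$ is \emph{fast} on a block if its $L$ edges in that block have total passage time at most $y$, and $Y_r$ is the indicator of the event that $r$ is fast on every block. Time saved in one block is of no use in the next. With $p=P(X_1+\dots+X_L\le y)$ we have $EY_r=p^n$. Different blocks involve edges of different levels, which are independent, so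
\begin{equation}\label{eq:R}
\frac{E[Y_rY_{r'}]}{p^{2n}}=\prod_{\text{blocks}}R,\qquad R=\frac{P(r\text{ and }r'\text{ are both fast on the block})}{p^2}.
\end{equation}
The factor $R$ depends only on the number $j$ of shared steps in the block; write $R_j$. If $j=0$ the two paths use distinct edges and $R_0=1$. If $j=L$ they use the same edges and $R_L=1/p$.

\begin{example}[blocks of length one and two]\label{ex:two}
Take exponential passage times, $y=cL/d$, and $d\to\infty$. For $L=1$ we have $p\sim c/d$ and $R_1\sim d/c$. So \eqref{eq:pair} holds for large $d$ with $M=1$ and any fixed $\rho<c$, and we can take $\rho>1$ when $c>1$. This recovers the greedy bound in the limit.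

For $L=2$ we have $y=2c/d$ and $p\sim y^2/2=2c^2/d^2$, so $R_2\sim(d/\sqrt2c)^2$. If one step is shared, there are three distinct edges, and integrating over the time $s$ of the shared one gives
\[
R_1\sim\frac{\int_0^y(y-s)^2ds}{(y^2/2)^2}=\frac4{3y}=\frac{2d}{3c}<\frac d{\sqrt2c}.
\]
Let $c>1/\sqrt2$ and fix $\rho\in(1,\sqrt2c)$. For large $d$ we have $R_j\le(d/\rho)^j$ for $j=0,1,2$, so \eqref{eq:pair} holds with $M=1$. By Proposition~\ref{prop:criterion}, with probability at least $(\rho-1)/2\rho$ some path in $\mathcal{P}_{2n}$ is fast on every block, and then $T_{2n}\le2n\,c/d$. By \eqref{eq:up}, $\limsup_dd\mu(d)\le1/\sqrt2$.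
\end{example}

For general $L$ the expected number $d^Lp$ of fast $L$-step paths from a vertex tends to $(cL)^L/L!$. It exceeds $1$ when $c>(L!)^{1/L}/L$, and this threshold tends to $e^{-1}$ by Stirling's bounds. The new feature for long blocks is that $M=1$ no longer works. The computation of Section~\ref{sec:naive} with $n=L$ gives $R_j\sim d^jA_j$; in particular $R_1\sim dL/(c(2L-1))>d/2c$, whereas $R_L^{1/L}$ is close to $d/ec$ for large $L$. But $L$ is fixed, so the excess is bounded, and only blocks that contain the end of a run are partially shared. A crude bound on $R_j$ is therefore enough.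

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:general}]
Fix $c>x^*$ and take $y=cLu_d$, with $L$ chosen below.

\emph{The expected number of fast blocks.} Let $m_d=d^Lp$. Let $\nu_d$ be the measure $d\,P(X_1/u_d\in\cdot\,)$ restricted to $[0,cL]$. By \eqref{eq:scale} its distribution function converges at every point of $[0,cL]$ to $x^a$, so $\nu_d$ converges weakly to $ax^{a-1}dx$, and the $L$-fold product of $\nu_d$ converges weakly to the $L$-fold product of the limit. Since passage times are nonnegative, $m_d$ is the mass that the product measure gives to the simplex $\Delta=\{x_i\ge0,\ \sum x_i\le cL\}\subset[0,cL]^L$. The boundary of $\Delta$ is Lebesgue-null and the limit measure has a density, so the masses of $\Delta$ converge. Dirichlet's integral $\int_\Delta\prod_ix_i^{a-1}dx=\Gamma(a)^L(cL)^{aL}/\Gamma(aL+1)$ gives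
\[
m_d\longrightarrow m:=\frac{\Gamma(1+a)^L(cL)^{aL}}{\Gamma(aL+1)}\qquad(d\to\infty).
\]
By Stirling's formula $\log\Gamma(aL+1)=aL\log(aL)-aL+O(\log L)$,
\[
\frac1L\log m\longrightarrow\log\Gamma(1+a)+a\log\frac{ce}a=a\log\frac c{x^*}>0\qquad(L\to\infty).
\]
Fix $L$ with $m>1$, and put $\rho=((1+m)/2)^{1/L}>1$ and $B=(cL)^a+1$. Since $\rho^L<m$, for large $d$ we have $m_d\ge\rho^L$, and $F(y)\le B/d$ by \eqref{eq:scale}.

\emph{One block.} We have $R_0=1$ and $R_L=d^L/m_d\le(d/\rho)^L$. Let $1\le j<L$. If both paths are fast on the block, each of their $2L-j$ distinct edges has passage time at most $y$. Using $m_d\ge1$, $B\ge1$ and $\rho^j\le\rho^L$,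
\[
R_j\le\Big(\frac Bd\Big)^{2L-j}\frac{d^{2L}}{m_d^2}\le B^{2L}d^j\le B^{2L}\rho^L\Big(\frac d\rho\Big)^j .
\]

\emph{From blocks to runs.} A partially shared block contains a shared step next to an unshared one, that is, the first or the last step of a run. So the number of partially shared blocks is at most twice the number of runs. The numbers $j$ of the blocks add up to the total length of the runs. Since $B^{2L}\rho^L\ge1$, the product in \eqref{eq:R} is at most $\prod_IM(d/\rho)^{|I|}$ with $M=B^{4L}\rho^{2L}$, which is \eqref{eq:pair}.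

\emph{Conclusion.} The numbers $M$ and $\rho$ do not depend on $d$ or $n$, and $q_d\to0$ by Lemma~\ref{lem:q}. For large $d$, Proposition~\ref{prop:criterion} shows that $P(T_{nL}\le cu_d\,nL)\ge(\rho-1)/2M\rho$ for all $n$, and \eqref{eq:up} gives $\mu_F(d)\le cu_d$. Letting $c\downarrow x^*$ we obtain $\limsup_d\mu_F(d)/u_d\le x^*$. Together with Section~\ref{sec:lower} this proves Theorem~\ref{thm:general}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $F(t)=1-e^{-t}$ we have $F(t)\sim t$ as $t\downarrow0$, so Theorem~\ref{thm:general} applies with $a=1$, $d_0=1$ and $x^*=e^{-1}$; and $du_d=-d\log(1-1/d)\to1$.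
\end{proof}

\section{Paths in a tube}\label{sec:tube}

From now on the passage times are exponential. The block argument, with the constants above, cannot give the upper bound in Theorem~\ref{thm:rate}. It needs $1<m_d\le(cL)^L/L!$, hence $c>(L!)^{1/L}/L\ge e^{-1}(2\pi L)^{1/2L}\ge e^{-1}(1+1/2L)$. It also needs $M\le d^2/2$, because $q_d\ge d^{-2}$, while $M\ge(L/e)^{4L}$; so $L\le\log d$ for large $d$, and $c-e^{-1}\ge1/(2e\log d)$. Blocks waste the time saved at the end of each block. We now let a path carry its balance along, but keep the balance bounded.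

For $c>0$ and a path $r\in\mathcal{P}_n$ with edges $b_1,\dots,b_n$, let
\[
S_k=S_k(r)=d\sum_{i\le k}X(b_i)-ck\qquad(0\le k\le n),
\]
the delay of $r$ relative to the pace $c$, in units of $1/d$. We count paths with $0\le S_k\le W$ for all $k$. The upper wall makes the path fast, and the lower wall prevents it from running far ahead. For a bounded function $h$ that vanishes outside $[0,W]$, let $X$ be exponential with mean $1$ and put
\begin{equation}\label{eq:Q}
(Qh)(s)=d\,Eh(s+dX-c)=\int_{(s-c)^+}^We^{-(s'-s+c)/d}\,h(s')\,ds' ;
\end{equation}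
the second form holds for $s\in[0,W]$ because $dX$ has density $d^{-1}e^{-v/d}$ on $v\ge0$. This is the expected sum of $h$ over the delays of the $d$ one-step extensions of a path with delay $s$. If $Qh\ge\rho h$ on $[0,W]$ for a positive $h$ and some $\rho>1$, then paths in the tube multiply on average. The ratio $\max h/\min h$ will play the role of $M$.

\subsection*{The delay equation}
For $d=\infty$ the exponential factor in \eqref{eq:Q} disappears. With $s=ct$ and $W=cw$, we look for $\beta>0$ as small as possible and a positive $f$ on $[0,w]$ such that $\int_{(t-1)^+}^wf\ge f(t)/\beta$; any $c>\beta$ then gives growth at rate $c/\beta$. Equality would mean that $f$ is constant on $[0,1]$ and, by differentiation, that $f'(t)=-\beta f(t-1)$ for $t>1$. The function $e^{\lambda t}$ solves this delay equation when $\lambda=-\beta e^{-\lambda}$. A real root $\lambda=-\alpha$ requires $\beta=\alpha e^{-\alpha}\le e^{-1}$, with equality at $\alpha=1$; this is the constant of Theorem~\ref{thm:main}, but $e^{-\alpha t}$ needs the whole line. On a bounded interval we want a solution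 that vanishes at two points, so we take a complex root $\lambda=-\alpha+i\omega$, whose imaginary part oscillates with half-period $\pi/\omega$. Comparing real and imaginary parts in $\lambda=-\beta e^{-\lambda}$ determines $\alpha$ and $\beta$ from $\omega$.

\begin{lemma}\label{lem:f}
Let $\omega\in(0,\pi/2)$, and put
\[
\beta(\omega)=\frac\omega{\sin\omega}\,e^{-\omega\cot\omega},\qquad w=\frac\pi\omega-1>1 .
\]
There is a continuous function $f:[0,w]\to(0,\infty)$ such that
\begin{equation}\label{eq:f}
\int_{(t-1)^+}^wf(t')\,dt'\ge\frac{f(t)}{\beta(\omega)}\quad(0\le t\le w),\qquad\frac{\max f}{\min f}\le e^{\pi/\omega-2}.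
\end{equation}
Moreover $\beta(\omega)=e^{-1}\big(1+\frac12\omega^2+O(\omega^4)\big)$ as $\omega\downarrow0$.
\end{lemma}

\begin{proof}
Write $\beta=\beta(\omega)$, $\alpha=\omega\cot\omega$ and $\lambda=-\alpha+i\omega$. We have $\alpha\in(0,1)$ because $\tan\omega>\omega$. Since $\beta e^\alpha=\omega/\sin\omega$,
\[
-\beta e^{-\lambda}=-\beta e^\alpha(\cos\omega-i\sin\omega)=-\omega\cot\omega+i\omega=\lambda .
\]
So $g(t)=\operatorname{Im}e^{\lambda t}=e^{-\alpha t}\sin\omega t$ satisfies
\begin{equation}\label{eq:delay}
g'(t)=-\beta g(t-1)\qquad(t\in\mathbb{R}).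
\end{equation}
Now $g<0$ on $(-1,0)$, $g>0$ on $(0,w+1)$, and $g(w+1)=0$, as $w+1=\pi/\omega$. By \eqref{eq:delay}, $g$ increases on $[0,1]$ and decreases on $[1,w+1]$, and integrating \eqref{eq:delay} over $[t,w+1]$ gives
\begin{equation}\label{eq:intg}
\int_{t-1}^wg(t')\,dt'=\frac{g(t)-g(w+1)}\beta=\frac{g(t)}\beta .
\end{equation}
The function $g$ vanishes at $0$, so we flatten it on $[0,1]$: let $f(t)=g(\max(t,1))$ for $t\in[0,w]$. Then $f>0$, $f$ is non-increasing, and $f\ge g$ on $[0,w]$ because $g$ increases on $[0,1]$. For $t\in[1,w]$, \eqref{eq:intg} gives $\int_{t-1}^wf\ge g(t)/\beta=f(t)/\beta$. For $t\in[0,1]$, \eqref{eq:intg} at the point $1$ gives $\int_0^wf\ge g(1)/\beta=f(t)/\beta$. Since $\omega w=\pi-\omega$,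
\[
\frac{\max f}{\min f}=\frac{g(1)}{g(w)}=\frac{e^{-\alpha}\sin\omega}{e^{-\alpha w}\sin(\pi-\omega)}=e^{\alpha(w-1)}\le e^{\pi/\omega-2}.
\]
Finally $\omega/\sin\omega=1+\omega^2/6+O(\omega^4)$ and $\omega\cot\omega=1-\omega^2/3+O(\omega^4)$, so $\log\beta=-1+\omega^2/2+O(\omega^4)$.
\end{proof}

\subsection*{The weighted count}

\begin{proposition}\label{prop:tube}
Let $\omega\in(0,\pi/2)$, $\kappa>1$, and
\[
c=\kappa\beta(\omega),\qquad W=cw,\qquad\rho=\kappa e^{-c/d},\qquad M=e^{W/d}e^{\pi/\omega-2}.
\]
If $\rho>1$ and $q_dM\rho/(\rho-1)\le\frac12$, then for every $n$, with probability at least $\delta=(\rho-1)/2M\rho$, some $r\in\mathcal{P}_n$ has $0\le S_k(r)\le W$ for all $k\le n$. Consequently $d\mu(d)\le c$.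
\end{proposition}

\begin{proof}
\emph{From $d=\infty$ to finite $d$.} Let $h(s)=e^{s/d}f(s/c)$ for $s\in[0,W]$ and $h=0$ elsewhere. The factor $e^{s/d}$ cancels the exponential density in \eqref{eq:Q}; this is the only place where the form of the density is used. For $s=ct\in[0,W]$, \eqref{eq:f} gives
\[
(Qh)(s)=e^{(s-c)/d}\int_{(s-c)^+}^Wf(s'/c)\,ds'=e^{(s-c)/d}\,c\int_{(t-1)^+}^wf\ \ge\ e^{(s-c)/d}\,\kappa f(t)=\rho h(s),
\]
and $\max h\le Mh(s)$ for all $s\in[0,W]$.

\emph{Restoring equality.} In \eqref{eq:pair} an unshared step must multiply the second moment by exactly the square of the factor by which it multiplies the first moment, so an inequality $Qh\ge\rho h$ is not enough. We discard the surplus. Let $\theta(s)=\rho h(s)/(Qh)(s)\in(0,1]$ for $s\in[0,W]$ and $\theta=0$ elsewhere. Then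
\begin{equation}\label{eq:eigen}
\theta(s)\,Eh(s+dX-c)=\frac\rho d\,h(s)\qquad(s\in\mathbb{R}),
\end{equation}
both sides being $0$ for $s\notin[0,W]$. For $r\in\mathcal{P}_n$ and $0\le k\le n$ put
\[
Y_r^{(k)}=h(S_k)\prod_{i=0}^{k-1}\theta(S_i),\qquad Y_r=Y_r^{(n)} .
\]
If $Y_r>0$, then $S_k\in[0,W]$ for all $k\le n$.

\emph{First moment.} Let $\mathcal{F}_k$ be generated by the passage times of the edges of level at most $k$. Since $S_k=S_{k-1}+dX(b_k)-c$ and $X(b_k)$ is independent of $\mathcal{F}_{k-1}$, \eqref{eq:eigen} says that
\begin{equation}\label{eq:mart}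
E\big[Y_r^{(k)}\,\big|\,\mathcal{F}_{k-1}\big]=\frac\rho d\,Y_r^{(k-1)} .
\end{equation}
Hence $EY_r=y:=(\rho/d)^nh(0)>0$.

\emph{Second moment.} Fix $r,r'$, write $S_k'=S_k(r')$, and let $J_k=E[Y_r^{(k)}Y_{r'}^{(k)}]$, so that $J_0=h(0)^2$. If step $k$ is unshared, the $k$-th edges of $r$ and $r'$ are distinct, so $Y_r^{(k)}$ and $Y_{r'}^{(k)}$ are conditionally independent given $\mathcal{F}_{k-1}$, and \eqref{eq:mart} gives $J_k=(\rho/d)^2J_{k-1}$. Let $\{j+1,\dots,j+\ell\}$ be a run. Along the run we keep the weight of $r$ and bound the weight of $r'$ pointwise: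
\[
Y_{r'}^{(j+\ell)}\le M\,Y_{r'}^{(j)} .
\]
Indeed, if $S'_j\notin[0,W]$, the left side contains the factor $\theta(S_j')=0$; otherwise we use $\theta\le1$ for the factors with $j\le i<j+\ell$, and $h(S'_{j+\ell})\le\max h\le Mh(S'_j)$. Both walls enter here, through the finiteness of $M$. As $Y_{r'}^{(j)}$ is $\mathcal{F}_j$-measurable, $\ell$ applications of \eqref{eq:mart} give
\[
J_{j+\ell}\le M\,E\big[Y_{r'}^{(j)}E[Y_r^{(j+\ell)}\mid\mathcal{F}_j]\big]=M\Big(\frac\rho d\Big)^\ell J_j=\Big(\frac\rho d\Big)^{2\ell}M\Big(\frac d\rho\Big)^\ell J_j .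
\]
Multiplying over the unshared steps and the runs yields \eqref{eq:pair}.

Since $M\ge1$, Proposition~\ref{prop:criterion} gives the first assertion. A path with $S_n\le W$ has $t(r)\le(cn+W)/d$, so $\mu(d)\le c/d$ by \eqref{eq:up}.
\end{proof}

With $\omega$ and $\kappa$ fixed and $d\to\infty$, we have $\rho\to\kappa$, $M$ stays bounded and $q_d\to0$. So $\limsup_dd\mu(d)\le\kappa\beta(\omega)$, and letting $\kappa\downarrow1$ and $\omega\downarrow0$ gives a second proof of the upper bound in Theorem~\ref{thm:main}. For the rate we let the tube widen with $d$. A small $\omega$ brings $c$ within a factor $1+\omega^2/2$ of $e^{-1}$ but costs $M\approx e^{\pi/\omega}$, and $M/(\kappa-1)$ must stay below a multiple of $1/q_d\approx d^2$. So $\pi/\omega$ can be about $2\log d$, and then $\omega^2/2\approx\pi^2/8(\log d)^2$.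

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:rate}]
Take $\kappa=1+(\log d)^{-3}$ and define $\omega$ by $\pi/\omega=2\log d-4\log\log d$. Let $d$ be large. Then $\omega\in(0,\pi/2)$, and $c=\kappa\beta(\omega)\le1$ because $c\to e^{-1}$. Also $\kappa\le2$, so
\[
2\ge\rho\ge\kappa\Big(1-\frac1d\Big)\ge1+\frac1{(\log d)^3}-\frac2d\ge1+\frac1{2(\log d)^3},\qquad\frac\rho{\rho-1}\le4(\log d)^3 .
\]
Next, $W=cw\le\pi/\omega\le2\log d$, so $e^{W/d}\le2$ and $M\le2e^{\pi/\omega}=2d^2(\log d)^{-4}$. By Lemma~\ref{lem:q}, $q_dM\rho/(\rho-1)\le8C_0/\log d\le\frac12$, and Proposition~\ref{prop:tube} gives $d\mu(d)\le c$. Finally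
\[
\omega=\frac\pi{2\log d}\Big(1-\frac{2\log\log d}{\log d}\Big)^{-1},\qquad\frac{\omega^2}2=\frac{\pi^2}{8(\log d)^2}+O\Big(\frac{\log\log d}{(\log d)^3}\Big).
\]
The terms $\omega^4$ and $\kappa-1$ are of smaller order than this error, so Lemma~\ref{lem:f} gives
\[
c=\frac1e\Big(1+\frac{\pi^2}{8(\log d)^2}\Big)+O\Big(\frac{\log\log d}{(\log d)^3}\Big).\qedhere
\]
\end{proof}

\begin{remark}
The events in Proposition~\ref{prop:tube} decrease in $n$, since an initial segment of a path in the tube is in the tube. So with probability at least $\delta$ they all occur. The finite paths from $0$ that stay in the tube then form an infinite rooted tree in which each node has at most $d$ children, and K\"onig's lemma (such a tree has an infinite branch) gives a single infinite path with $0\le S_k\le W$ for all $k$. With the parameters of the last proof, $W=O(\log d)$.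
\end{remark}

\begin{thebibliography}{9}

\bibitem{Feller}
Feller, \emph{An Introduction to Probability Theory and Its Applications}, Vol.~II.

\bibitem{OP}
\emph{Oriented percolation in dimensions $d\geq4$: bounds and asymptotic formulas},
\texttt{https://sites.math.duke.edu/\textasciitilde rtd/reprints/paper22.pdf}.

\end{thebibliography}
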